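\title{Finite-to-one realizations of invariant random subgroups and the splitting of group extensions}

\begin{abstract}
Let $\nu$ be an ergodic invariant random subgroup of a countable group $G$ with $[N_G(H):H]=n<\infty$ for almost every $H$. In any action of $G$, the set of points whose stabilizer is such an $H$ is empty or has at least $n$ elements. We show that $\nu$ need not be the stabilizer distribution of a measure-preserving action whose stabilizer map is $n$-to-one; such $\nu$ exist exactly when $n\ge 2$. A wreath-type construction turns a group extension with finite kernel $F$ into an invariant random subgroup with $N_G(H)/H\cong F$, and a rigidity theorem for cocycles of Bernoulli actions of groups with property (T) shows that an $n$-to-one realization forces the extension to split. We also determine the finite groups $F\cong N_G(H)/H$ for which an $n$-to-one realization always exists, and we give examples with no finite-to-one realization at all.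
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $G$ be a countable group. The set $\mathrm{Sub}_G$ of subgroups of $G$ is a closed subset of $2^G$, hence a compact metrizable space, and its Borel $\sigma$-algebra is generated by the sets $\{H: g\in H\}$, $g\in G$. The group $G$ acts on $\mathrm{Sub}_G$ by conjugation. An \emph{invariant random subgroup} (IRS) of $G$ is a $G$-invariant Borel probability measure $\nu$ on $\mathrm{Sub}_G$. It is \emph{ergodic} if $\nu(B)\in\{0,1\}$ for every $G$-invariant Borel set $B$.

A \emph{p.m.p.\ action} $G\curvearrowright(Y,\eta)$ is an action by Borel automorphisms of a standard Borel space $Y$ that preserves a Borel probability measure $\eta$. It is \emph{ergodic} if every $G$-invariant $\eta$-measurable set has measure $0$ or $1$. Its \emph{stabilizer map} is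
\[
f:Y\to\mathrm{Sub}_G,\qquad f(y)=G_y=\{g\in G: gy=y\}.
\]
The map $f$ is Borel, because $\{y: g\in f(y)\}=\{y: gy=y\}$ is Borel, and it is equivariant: $G_{gy}=gG_yg^{-1}$. So the \emph{stabilizer distribution} $f_*\eta$ is an IRS. If $f_*\eta=\nu$ we call the action a \emph{realization} of $\nu$. The map $f$ is \emph{$k$-to-one} if each point in its image has exactly $k$ preimages.

Every IRS has a realization (Ab\'ert--Glasner--Vir\'ag), and every ergodic IRS has an ergodic realization (Creutz--Peterson). How small can a realization be, that is, how close can the point $y$ come to being determined by its stabilizer? Normalizers give a lower bound. Let $G_y=H$ and $g\in N_G(H)$. Then $G_{gy}=gHg^{-1}=H$, and $gy=y$ if and only if $g\in H$. Thus $N_G(H)/H$ acts freely on the fiber $f^{-1}(H)$. If $[N_G(H):H]=n<\infty$, a nonempty fiber is infinite or has a multiple of $n$ points, and it has exactly $n$ points when $N_G(H)/H$ acts on it simply transitively. An $n$-to-one realization is therefore as small as a realization can be.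

The simplest cases suggest that this bound is attained. Let $\nu$ be ergodic with $[N_G(H):H]=n<\infty$ for $\nu$-a.e.\ $H$.
\begin{itemize}
\item If $n=1$, let $G$ act on $\{H: N_G(H)=H\}$ with the measure $\nu$. The stabilizer of the point $H$ is $N_G(H)=H$, so the stabilizer map is the identity.
\item If $\nu$ has an atom $H$, then all conjugates of $H$ have the same mass, so there are finitely many, and $\nu$ is uniform on them by ergodicity. Then $[G:H]<\infty$, and $G\curvearrowright G/H$ with the uniform measure is an ergodic realization in which the fiber over $gHg^{-1}$ is the $n$-element set $gN_G(H)/H$.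
\item If $G$ is amenable, a theorem of Thomas gives an ergodic realization with $n$-to-one stabilizer map.
\end{itemize}
There is also a reason for doubt. The only $n$-element set canonically attached to $H$ is the group $N_G(H)/H$, and $G$ acts on the pairs $(H,uH)$, $u\in N_G(H)$, by conjugating both entries. But all of $N_G(H)$ fixes the pair $(H,H)$, so for $n\ge2$ the stabilizers are wrong: $N_G(H)$ acts on the fiber by conjugation, where a realization needs translation. The following conjecture is posed in \cite{slides}.

\begin{quote}
\emph{There are a countable group $G$ and an ergodic IRS $\nu$ of $G$ such that $[N_G(H):H]=n<\infty$ for $\nu$-a.e.\ $H$, and $\nu$ is not the stabilizer distribution of an ergodic p.m.p.\ action whose stabilizer map is $n$-to-one.}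
\end{quote}

We prove it. In Section~\ref{sec:construction} we attach to each countable group $Q$ and finite normal subgroup $F$ of infinite index a countable group $G$ and an IRS $\nu_{Q,F}$ of $G$.

\begin{theorem}\label{thm:main}
Let $Q=SL_3(\mathbb Z)\times\mathbb Z/4\mathbb Z$ and $F=\{e\}\times 2\mathbb Z/4\mathbb Z$. Then $\nu_{Q,F}$ is an ergodic IRS with $[N_G(H):H]=2$ for a.e.\ $H$, and it is not the stabilizer distribution of any p.m.p.\ action, ergodic or not, whose stabilizer map is $2$-to-one. In particular the conjecture is true.
\end{theorem}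

If $\nu$ is ergodic and $[N_G(H):H]=n<\infty$ a.e., then the isomorphism type of $N_G(H)/H$ is a conjugation-invariant Borel function of $H$ (see Section~\ref{sec:classification}) with finitely many values, hence a.e.\ constant. So it makes sense to ask which finite groups can occur as $N_G(H)/H$ in an example. Recall that a \emph{complement} of a normal subgroup $F$ of a group $L$ is a subgroup $C$ with $C\cap F=1$ and $FC=L$, and that the extension $1\to F\to L\to L/F\to1$ \emph{splits} if $F$ has a complement in $L$.

\begin{theorem}\label{thm:class}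
For a finite group $F$ of order $n$ the following are equivalent.
\begin{enumerate}
\item[(1)] Every ergodic IRS $\nu$ of every countable group $G$ with $N_G(H)/H\cong F$ for $\nu$-a.e.\ $H$ is the stabilizer distribution of an ergodic p.m.p.\ action whose stabilizer map is $n$-to-one.
\item[(2)] Every extension $1\to F\to L\to L/F\to1$ with $L$ finite splits.
\item[(3)] $Z(F)=1$ and the extension $1\to\operatorname{Inn}F\to\operatorname{Aut}F\to\operatorname{Out}F\to1$ splits.
\end{enumerate}
\end{theorem}

The group $\mathbb Z/n\mathbb Z$ violates (3) for every $n\ge2$ and the trivial group satisfies it, so examples as in the conjecture exist exactly for $n\ge2$. The answer depends on $F$ and not only on $n$. The group $F=\operatorname{Sym}(3)$ satisfies (3): its center is trivial, and an automorphism is determined by how it permutes the three transpositions, so $|\operatorname{Aut}F|\le 6=|\operatorname{Inn}F|$. The group $\mathbb Z/6\mathbb Z$ does not.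

One may hope to save the situation by allowing fibers that are finite but larger than $n$. This fails too.

\begin{theorem}\label{thm:finite}
For every $n\ge2$ there are a countable group $G$ and an ergodic IRS $\nu$ of $G$ with $N_G(H)/H\cong\mathbb Z/n\mathbb Z$ for $\nu$-a.e.\ $H$ which is not the stabilizer distribution of any p.m.p.\ action whose stabilizer map has finite fibers over $\nu$-a.e.\ point.
\end{theorem}

All three theorems rest on Theorem~\ref{thm:dictionary}, which translates finite-to-one realizations of $\nu_{Q,F}$ into finite-index subgroups of $Q$ that meet $F$ trivially. A $k$-to-one realization yields a cocycle of a Bernoulli action of $Q$ with values in $\operatorname{Sym}(k)$ (Section~\ref{sec:cocycle}, where the case $n=k=2$ is worked by hand). When $Q$ has property (T), Popa's deformation/rigidity argument, given in full for finite targets in Section~\ref{sec:popa}, replaces the cocycle by a homomorphism $Q\to\operatorname{Sym}(k)$, and the rest is group theory (Sections~\ref{sec:end}--\ref{sec:deligne}).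

\section{Tools from measure theory and property (T)}\label{sec:tools}

\begin{lemma}\label{lem:null}
Let $G\curvearrowright(Y,\eta)$ be a p.m.p.\ action of a countable group.
\begin{enumerate}
\item[(i)] Every conull Borel set contains a $G$-invariant conull Borel set.
\item[(ii)] If every $G$-invariant Borel set has measure $0$ or $1$, then so does every measurable set $D$ with $\eta(gD\,\triangle\,D)=0$ for all $g\in G$; in particular the action is ergodic.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) If $B$ is conull and Borel, take $\bigcap_g gB$. (ii) Choose a Borel set $B_0\subseteq D$ with $\eta(D\setminus B_0)=0$. The set $B_1=\bigcup_g gB_0$ is Borel and invariant, and $B_0\subseteq B_1\subseteq\bigcup_g gD$, where the last set exceeds $D$ by a null set. So $\eta(D)=\eta(B_1)\in\{0,1\}$.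
\end{proof}

The Lusin--Novikov theorem lets us number the points of finite fibers in a Borel way. It states: if $X,Y$ are standard Borel spaces and $P\subseteq X\times Y$ is a Borel set all of whose sections $P_x=\{y:(x,y)\in P\}$ are countable, then $P$ is the union of the graphs of countably many Borel maps $\sigma_m:X_m\to Y$ defined on Borel sets $X_m\subseteq X$.

\begin{lemma}\label{lem:LN}
Let $P\subseteq X\times Y$ be Borel with countable sections.
\begin{enumerate}
\item[(i)] For each $k\ge1$ the set $\{x:|P_x|\ge k\}$ is Borel.
\item[(ii)] If $|P_x|=k<\infty$ for all $x$, there are Borel maps $s_1,\dots,s_k:X\to Y$ such that $s_1(x),\dots,s_k(x)$ enumerate $P_x$ without repetition.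
\end{enumerate}
\end{lemma}

\begin{proof}
(i) $|P_x|\ge k$ if and only if there are $m_1,\dots,m_k$ such that $\sigma_{m_1}(x),\dots,\sigma_{m_k}(x)$ are defined and distinct. (ii) Recursively, let $s_j(x)=\sigma_m(x)$ for the least $m$ such that $x\in X_m$ and $\sigma_m(x)\notin\{s_1(x),\dots,s_{j-1}(x)\}$.
\end{proof}

Let $f$ be the stabilizer map of a realization $(Y,\eta)$ of $\nu$, and let $1\le k<\infty$. We say that $f$ is \emph{$k$-to-one a.e.}\ if $|f^{-1}(H)|=k$ for $\nu$-a.e.\ $H$. If $f$ is $k$-to-one, it is $k$-to-one a.e.: the image $f(Y)$ is Borel by Lemma~\ref{lem:LN}(i) applied to $\{(H,y): f(y)=H\}$, and $\nu(f(Y))=\eta(Y)=1$. We shall rule out realizations in the weaker, almost-everywhere sense, and construct them in the strict sense.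

Let $\Gamma$ be a countable group and $(B,\beta)$ a standard probability space. The \emph{Bernoulli action} of $\Gamma$ with base $(B,\beta)$ is the action $(\gamma x)_\lambda=x_{\gamma^{-1}\lambda}$ on $(B,\beta)^\Gamma$.

\begin{lemma}\label{lem:bernoulli}
If $\Gamma$ is infinite, the diagonal action of $\Gamma$ on $X^m$, where $(X,\mu)=(B,\beta)^\Gamma$ and $m\ge1$, is ergodic.
\end{lemma}

\begin{proof}
Since $X^m=(B^m)^\Gamma$ is again a Bernoulli action, we may take $m=1$. Let $D$ be invariant and $\varepsilon>0$. Choose a set $Z$ depending only on the coordinates in a finite set $J\subseteq\Gamma$ with $\mu(D\,\triangle\,Z)<\varepsilon$, and choose $\gamma\notin JJ^{-1}$. Then $\gamma J\cap J=\emptyset$, so $\mu(Z\cap\gamma Z)=\mu(Z)^2$. Since $D=D\cap\gamma D$, we get $|\mu(D)-\mu(Z)^2|<2\varepsilon$. Letting $\varepsilon\to0$ gives $\mu(D)=\mu(D)^2$.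
\end{proof}

A countable group $Q$ has \emph{property (T)} if there are a finite set $S\subseteq Q$ and $\kappa>0$ such that every unitary representation $\pi$ of $Q$ with a unit vector $\xi$ satisfying $\max_{g\in S}\|\pi(g)\xi-\xi\|<\kappa$ has a nonzero invariant vector. We use it in the following form \cite[Prop.~1.1.9]{BHV}: if $P$ is the orthogonal projection onto the invariant vectors of $\pi$, then
\begin{equation}\label{eq:T}
\|\xi-P\xi\|\le\kappa^{-1}\max_{g\in S}\|\pi(g)\xi-\xi\|\qquad\text{for all }\xi .
\end{equation}
Indeed, $\zeta=\xi-P\xi$ lies in a subrepresentation without nonzero invariant vectors, so $\max_{g\in S}\|\pi(g)\zeta-\zeta\|\ge\kappa\|\zeta\|$, and $\pi(g)\zeta-\zeta=\pi(g)\xi-\xi$.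

Finite groups have property (T): take $S=Q$ and $\kappa=1$, and average $\pi(g)\xi$ over $Q$. The group $SL_3(\mathbb Z)$ has property (T) by Kazhdan's theorem. The group $Sp_4(\mathbb Z)$ has it as a lattice in $Sp_4(\mathbb R)$ \cite[Thms.~1.5.3 and 1.7.1]{BHV}. If $N\lhd Q$ and both $N$ and $Q/N$ have property (T), then so does $Q$ \cite[Prop.~1.7.6]{BHV}; we use this with $N$ finite.

\section{From a group extension to an invariant random subgroup}\label{sec:construction}

Fix a countable group $Q$ and a finite normal subgroup $F$ of order $n$ such that $\Gamma=Q/F$ is infinite. Write $\bar q$ for the image of $q\in Q$ in $\Gamma$. We want a group $G\ge Q$ and a random subgroup $H$ of $G$ in which the extension $1\to F\to Q\to\Gamma\to1$ can be seen: $F$ should normalize $H$, meet it trivially and account for all of $N_G(H)/H$, while the conjugation action of $Q$ on the random subgroup should be a Bernoulli action of $\Gamma$. The way to achieve this is to let $H$ encode a point $x$ of a Bernoulli space, one coordinate at a time, by the stabilizer of $x_i$ in a finite permutation group $A$. The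 encoding is faithful if distinct points have distinct stabilizers in $A$. This fails for $\operatorname{Sym}(2)$, where both stabilizers are trivial, and holds for $\operatorname{Sym}(3)$.

Let $A=\operatorname{Sym}(\{1,2,3\})$ and $I=\Gamma\times\mathbb N$, and let $Q$ act on $I$ by $q(\lambda,m)=(\bar q\lambda,m)$. Put
\[
W=\bigoplus_{I}A,\qquad G=W\rtimes Q,\qquad\text{where } (qaq^{-1})_i=a_{q^{-1}i}\quad(a\in W,\ q\in Q).
\]
The group $G$ is countable. Let $X=\{1,2,3\}^I$ with the product $\mu$ of the uniform measures, and let
\[
(ax)_i=a_i(x_i)\quad(a\in W),\qquad (qx)_i=x_{q^{-1}i}\quad(q\in Q).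
\]
These actions of $W$ and $Q$ combine to an action of $G$, because
\[
\bigl(q(a(q^{-1}x))\bigr)_i=a_{q^{-1}i}\bigl((q^{-1}x)_{q^{-1}i}\bigr)=a_{q^{-1}i}(x_i).
\]
The action preserves $\mu$: an element of $W$ permutes the values in finitely many coordinates, and an element of $Q$ permutes the coordinates. Since $Q$ acts through $\Gamma$, we also write $\lambda x$ for $\lambda\in\Gamma$. As a $Q$-space, $X=(\{1,2,3\}^{\mathbb N})^\Gamma$ is a Bernoulli space; the factor $\mathbb N$ makes its base nonatomic, which Section~\ref{sec:popa} requires. Finally put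
\[
\theta(x)=H_x=W\cap G_x=\bigoplus_{i\in I}\operatorname{Stab}_A(x_i),\qquad \nu_{Q,F}=\theta_*\mu .
\]

\begin{theorem}\label{thm:dictionary}
Let $Q,F,n,\Gamma,G$ be as above and $\nu=\nu_{Q,F}$.
\begin{enumerate}
\item[(a)] $\nu$ is an ergodic IRS of $G$, and $N_G(H)/H\cong F$ for $\nu$-a.e.\ $H$.
\item[(b)] Suppose that $Q$ has property (T). If $\nu$ is the stabilizer distribution of a p.m.p.\ action, not necessarily ergodic, whose stabilizer map is $k$-to-one a.e., $1\le k<\infty$, then $Q$ has a subgroup $C$ with $C\cap F=1$ and $[Q:C]\le k$. If $k=n$, then $Q=FC$, that is, $F$ has a complement in $Q$.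
\item[(c)] If $C\le Q$ has index $k<\infty$ and $C\cap F=1$, then $\nu$ is the stabilizer distribution of an ergodic p.m.p.\ action whose stabilizer map is $k$-to-one.
\end{enumerate}
\end{theorem}

Parts (a) and (c) are proved now, part (b) in Section~\ref{sec:end}.

\begin{proof}[Proof of (a)]
\emph{$\theta$ is Borel, equivariant and injective.} The set $\{x:\gamma\in H_x\}$ is empty for $\gamma\notin W$ and depends on finitely many coordinates for $\gamma\in W$, so $\theta$ is Borel. Since $W\lhd G$, we have $H_{\gamma x}=W\cap\gamma G_x\gamma^{-1}=\gamma H_x\gamma^{-1}$ for $\gamma\in G$, so $\nu$ is an IRS. The intersection of $H_x$ with the $i$-th copy of $A$ is $\operatorname{Stab}_A(x_i)$, generated by a transposition whose only fixed point is $x_i$. So $H_x$ determines $x$.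

\emph{Already $W$ acts ergodically on $X$.} Let $D$ be a $W$-invariant measurable set and $J\subseteq I$ finite. The subgroup $A^J\le W$ permutes transitively the $3^{|J|}$ cylinders $Z$ that prescribe the coordinates in $J$, and it preserves $D$ and $\mu$. So $\mu(D\cap Z)$ is the same for all of them, that is, $\mu(D\cap Z)=\mu(D)\mu(Z)$. Thus $D$ is independent of all cylinders, hence of every measurable set, hence of itself, and $\mu(D)=\mu(D)^2$. If $B\subseteq\mathrm{Sub}_G$ is invariant and Borel, then $\theta^{-1}(B)$ is $W$-invariant, so $\nu(B)\in\{0,1\}$.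

\emph{Normalizers.} By equivariance and injectivity, $\gamma$ normalizes $H_x$ if and only if $\gamma x=x$; that is, $N_G(H_x)=G_x$. The danger is an element $aq$ with $q\notin F$ that fixes $x$ because $a$ undoes the effect of $q$. Since $a$ changes only finitely many coordinates, we exclude this by restricting to the Borel set $X_0$ of all $x$ such that, for every $\lambda\in\Gamma\setminus\{e\}$, the points $\lambda x$ and $x$ differ in infinitely many coordinates.

The set $X_0$ is $G$-invariant. Let $x\in X_0$, $\gamma=aq$ and $\lambda\ne e$. Up to finitely many coordinates, $\gamma x$ equals $\bar qx$ and $\lambda\gamma x$ equals $\lambda\bar qx$. The points $\lambda\bar qx$ and $\bar qx$ differ in infinitely many coordinates if and only if $\bar q^{-1}\lambda\bar qx$ and $x$ do, and this holds since $\bar q^{-1}\lambda\bar q\ne e$.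

The set $X_0$ is conull. For $\lambda\ne e$ we have $(\lambda x)_{(e,m)}=x_{(\lambda^{-1},m)}$, and the events $x_{(\lambda^{-1},m)}\ne x_{(e,m)}$, $m\in\mathbb N$, are independent of probability $2/3$. By the Borel--Cantelli lemma infinitely many of them occur almost surely, and $\Gamma$ is countable.

Let $x\in X_0$. The group $F$ acts trivially on $I$, so it acts trivially on $X$ and commutes with $W$; hence $H_xF\subseteq G_x$. Conversely, if $aq\in G_x$, then $qx=a^{-1}x$ differs from $x$ in finitely many coordinates, so $\bar q=e$, that is, $q\in F$; then $ax=x$ and $a\in H_x$. As $F\cap W=1$,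
\begin{equation}\label{eq:stab}
N_G(H_x)=G_x=H_x\times F\qquad(x\in X_0),
\end{equation}
and $N_G(H_x)/H_x\cong F$. The set $\{H:N_G(H)/H\cong F\}$ is Borel and its preimage under $\theta$ contains $X_0$, so it is $\nu$-conull.
\end{proof}

By \eqref{eq:stab}, the action $G\curvearrowright X$ does not realize $\nu$: its stabilizers are too large by the factor $F$. To realize $\nu$ one must place over each $x$ a fiber on which $H_x$ acts trivially and $F$ acts freely. The cheapest way is to use the same finite $Q$-set over every $x$.

\begin{proof}[Proof of (c)]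
Let $Y=X_0\times Q/C$ with the product of $\mu$ and the uniform measure, and let $G$ act by $(aq)(x,\omega)=(aqx,q\omega)$ for $a\in W$, $q\in Q$. This is the diagonal action, with $G$ acting on $Q/C$ through $G/W=Q$, so it is p.m.p. If $aq$ fixes $(x,rC)$, then $a\in H_x$ and $q\in F$ by \eqref{eq:stab}, and also $q\in rCr^{-1}$. Since $F$ is normal, $rCr^{-1}\cap F=r(C\cap F)r^{-1}=1$, so $q=e$. Conversely $H_x$ fixes $(x,rC)$. So the stabilizer map is $(x,\omega)\mapsto\theta(x)$. It has distribution $\nu$, and it is $k$-to-one because $\theta$ is injective.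

Let $D\subseteq Y$ be invariant and measurable. Each section $D_\omega=\{x:(x,\omega)\in D\}$ is measurable and $W$-invariant, hence null or conull. Since $D_{q\omega}=qD_\omega$ and $Q$ is transitive on $Q/C$, all sections have the same measure. So $D$ is null or conull.
\end{proof}

\section{The cocycle of a realization, and the case $n=2$}\label{sec:cocycle}

Part (b) says that, under property (T), every finite-to-one realization produces a subgroup as in (c). The difficulty is that in a general realization the fiber over $x$ has no preferred numbering, and the way $q\in Q$ maps the fiber over $x$ to the fiber over $qx$ depends on $x$. Cocycles record this dependence.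

Let $Q\curvearrowright(X,\mu)$ be a p.m.p.\ action and $K$ a finite group. A \emph{cocycle} is a map $w:Q\times X\to K$, Borel in $x$, with
\[
w(gh,x)=w(g,hx)\,w(h,x)\qquad\text{for all }g,h\in Q\text{ and a.e.\ }x .
\]
A cocycle that does not depend on $x$ is a homomorphism $Q\to K$. If $b:X\to K$ is Borel, then $b(gx)w(g,x)b(x)^{-1}$ is again a cocycle, said to be \emph{cohomologous} to $w$. In the next lemma, renumbering the fiber over $x$ by a permutation $b(x)$ changes $w$ in exactly this way.

\begin{lemma}\label{lem:cocycle}
In the setting of Section~\ref{sec:construction}, suppose that $\nu$ has a realization $G\curvearrowright(Y,\eta)$ whose stabilizer map $f$ is $k$-to-one a.e. Then there is a cocycle $w:Q\times X\to\operatorname{Sym}(k)$ such that for every $h\in F\setminus\{e\}$ and a.e.\ $x$ the permutation $w(h,x)$ has no fixed point.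
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:null}(i) there is a $G$-invariant $\nu$-conull Borel set $E\subseteq\mathrm{Sub}_G$ over which all fibers of $f$ have exactly $k$ points. The set $X_1=\theta^{-1}(E)$ is Borel, $G$-invariant and $\mu$-conull. Lemma~\ref{lem:LN}(ii), applied to $\{(x,y)\in X_1\times Y: f(y)=H_x\}$, gives Borel maps $s_1,\dots,s_k:X_1\to Y$ that enumerate $f^{-1}(H_x)$ without repetition. By equivariance, $q\in Q$ maps $f^{-1}(H_x)$ bijectively onto $f^{-1}(qH_xq^{-1})=f^{-1}(H_{qx})$. So for $x\in X_1$ there is a unique $w(q,x)\in\operatorname{Sym}(k)$ with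
\[
q\,s_j(x)=s_{w(q,x)(j)}(qx)\qquad(1\le j\le k).
\]
Put $w(q,x)=e$ for $x\notin X_1$. The sets $\{x: q\,s_j(x)=s_i(qx)\}$ are Borel, so $w$ is Borel in $x$. Computing $qr\,s_j(x)$ in two steps gives $q\,s_{w(r,x)(j)}(rx)=s_{w(q,rx)w(r,x)(j)}(qrx)$, which is the cocycle identity.

Let $h\in F\setminus\{e\}$ and $x\in X_1$. Then $hx=x$. If $w(h,x)(j)=j$, then $h$ fixes $s_j(x)$, so $h\in f(s_j(x))=H_x\subseteq W$, contradicting $F\cap W=1$.
\end{proof}

The proof uses only the Borel action on $Y$ and the size of the fibers; the measure $\eta$ plays no role. This is why ergodicity of the realization is irrelevant in (b).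

\begin{example}\label{ex:two}
Let $Q=\Lambda\times\langle\tau\rangle$ with $\tau$ of order $4$, let $F=\langle\tau^2\rangle$, and let $k=n=2$. Write $\operatorname{Sym}(2)=\mathbb Z/2\mathbb Z$ additively. A realization that is $2$-to-one a.e.\ gives a cocycle $w$ with $w(\tau^2,x)=1$ a.e.: the element $\tau^2$ fixes $x$ and swaps the two points above it.

\emph{The obstruction.} Suppose that $w$ is cohomologous to a homomorphism $\rho$, say $w(q,x)=\rho(q)+b(qx)+b(x)$. Since $\tau^2x=x$,
\[
1=w(\tau^2,x)=\rho(\tau^2)+b(x)+b(x)=2\rho(\tau)=0,
\]
a contradiction. So Theorem~\ref{thm:main} follows once we know that for $\Lambda=SL_3(\mathbb Z)$ every cocycle $Q\times X\to\mathbb Z/2\mathbb Z$ is cohomologous to a homomorphism.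

\emph{The obstruction disappears for $\Lambda=\mathbb Z=\langle\sigma\rangle$.} On $X_0$ we have $\tau x\ne x$ and $\tau^2x=x$. Fix a Borel linear order on $X$ and let $u(x)=1$ if $x<\tau x$ and $u(x)=0$ otherwise, so that $u(\tau x)=u(x)+1$ on $X_0$. The map $T(x,\epsilon)=(\tau x,\epsilon+u(x))$ of $X_0\times\mathbb Z/2\mathbb Z$ satisfies $T^2(x,\epsilon)=(x,\epsilon+1)$ and $T^4=\mathrm{id}$. We look for $S(x,\epsilon)=(\sigma x,\epsilon+\varphi(x))$ commuting with $T$. Comparing $TS(x,\epsilon)=(\tau\sigma x,\epsilon+\varphi(x)+u(\sigma x))$ with $ST(x,\epsilon)=(\sigma\tau x,\epsilon+u(x)+\varphi(\tau x))$, the condition is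
\[
\varphi(\tau x)+\varphi(x)=\psi(x),\qquad\text{where }\psi(x)=u(\sigma x)+u(x).
\]
Now $\psi(\tau x)=u(\tau\sigma x)+u(\tau x)=(u(\sigma x)+1)+(u(x)+1)=\psi(x)$, so $\varphi=u\psi$ is a solution: $\varphi(\tau x)+\varphi(x)=(u(\tau x)+u(x))\psi(x)=\psi(x)$. Thus $S$ and $T$ define an action of $Q=\mathbb Z\times\mathbb Z/4\mathbb Z$ of the form $q(x,\epsilon)=(qx,\epsilon+w(q,x))$, and $w$ is a cocycle with $w(\tau^2,x)=1$. By the first part it is not cohomologous to a homomorphism.

So neither the relation $\tau^4=e$ nor the commutation of $\tau$ with one element of infinite order obstructs anything. The obstruction must come from a property of $\Lambda$ that forces cocycles to forget $x$.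
\end{example}

\section{Cocycles of Bernoulli actions with finite targets}\label{sec:popa}

\begin{proposition}\label{prop:popa}
Let $Q$ be a countable group with property (T), $Q\to\Gamma$ a surjection onto an infinite group, and $(B,\beta)$ a nonatomic standard probability space. Let $Q$ act on $(X,\mu)=(B,\beta)^\Gamma$ through the Bernoulli action of $\Gamma$. Let $K$ be a finite group and $w:Q\times X\to K$ a cocycle. Then there are a homomorphism $\rho:Q\to K$ and a Borel map $b:X\to K$ such that $w(g,x)=b(gx)^{-1}\rho(g)b(x)$ for all $g\in Q$ and a.e.\ $x$.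
\end{proposition}

The proof follows Popa's deformation/rigidity method. To see what to aim for, suppose that the conclusion holds and compare $w$ at two independent points $x,y$. The function $V(x,y)=b(y)^{-1}b(x)$ satisfies
\begin{equation}\label{eq:V}
V(gx,gy)=w(g,y)\,V(x,y)\,w(g,x)^{-1}\qquad\text{for all }g\text{ and a.e.\ }(x,y).
\end{equation}
This equation no longer mentions $\rho$. It says that the cocycles $w(g,x)$ and $w(g,y)$ on $X\times X$ are cohomologous. We find a solution $V$ by moving continuously from $x$ to $y$ (Step~1), using property (T) to show that a short move does not change the cohomology class (Step~2), and composing short moves (Step~3). In Step~4 we show that every solution of \eqref{eq:V} factors as a function of $y$ times a function of $x$, which gives $b$ and $\rho$.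

\begin{proof}
By Lemmas~\ref{lem:bernoulli} and \ref{lem:null}(ii), every measurable subset of $X^2$ or $X^4$ that is $Q$-invariant up to null sets is null or conull. This is where $\Gamma$ must be infinite.

\emph{Step 1: deformation.} Any two nonatomic standard probability spaces are isomorphic, and an isomorphism of bases induces a $Q$-equivariant isomorphism of Bernoulli spaces. So we may assume that $B=\mathbb R$ and that $\beta$ is the standard Gaussian measure; the gain is that $\beta\times\beta$ is invariant under rotations of $\mathbb R^2$. Let $Z=X\times X=(\mathbb R^2)^\Gamma$ with the measure $\mu^2$, let $p(x,y)=x$, and for $t\in\mathbb R$ let $\alpha_t:Z\to Z$ apply in every coordinate the rotation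
\[
(\xi_1,\xi_2)\mapsto\bigl(\xi_1\cos\tfrac{\pi t}2+\xi_2\sin\tfrac{\pi t}2,\ -\xi_1\sin\tfrac{\pi t}2+\xi_2\cos\tfrac{\pi t}2\bigr).
\]
Then $\alpha_t$ preserves $\mu^2$, commutes with $Q$ (the rotation is the same in all coordinates), and satisfies $\alpha_t\alpha_s=\alpha_{t+s}$, $\alpha_0=\mathrm{id}$ and $p\alpha_1(x,y)=y$. Put $w_t(g,z)=w(g,p\alpha_tz)$. The map $p\alpha_t:Z\to X$ is equivariant and pushes $\mu^2$ to $\mu$, so $w_t$ is a cocycle on $Z$. Moreover
\begin{equation}\label{eq:wt}
w_t(g,\alpha_sz)=w_{t+s}(g,z),\qquad w_0(g,(x,y))=w(g,x),\qquad w_1(g,(x,y))=w(g,y).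
\end{equation}

For $\varphi\in L^1(Z)$ we have $\|\varphi\circ\alpha_t-\varphi\|_1\to0$ as $t\to0$. For a bounded continuous function of finitely many coordinates this is dominated convergence; such functions are dense in $L^1(Z)$, and composition with $\alpha_t$ is an isometry. Apply this to the indicator functions $\varphi_c$ of the sets $\{z:w_0(g,z)=c\}$, $c\in K$. Since $w_t(g,z)=w_0(g,\alpha_tz)$,
\begin{equation}\label{eq:cont}
\mu^2\{z:w_t(g,z)\ne w_0(g,z)\}\le\sum_{c\in K}\|\varphi_c\circ\alpha_t-\varphi_c\|_1\longrightarrow0\qquad(t\to0)
\end{equation}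
for each $g\in Q$.

\emph{Step 2: rigidity.} We want a Borel map $v:Z\to K$ with
\begin{equation}\label{eq:v}
v(gz)=w_t(g,z)\,v(z)\,w_0(g,z)^{-1}\qquad\text{for all }g\text{ and a.e.\ }z .
\end{equation}
By \eqref{eq:cont} the constant $e$ is almost a solution for small $t$. To apply property (T) we linearize, replacing $c\in K$ by the vector $\delta_c\in\ell^2(K)$. Let $K\times K$ act on $\ell^2(K)$ by the unitaries $(k\cdot\zeta\cdot k'^{-1})(c)=\zeta(k^{-1}ck')$, so that $k\cdot\delta_c\cdot k'^{-1}=\delta_{kck'^{-1}}$. On $L^2(Z,\ell^2(K))$ define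
\[
(U_t(g)\xi)(gz)=w_t(g,z)\cdot\xi(z)\cdot w_0(g,z)^{-1}.
\]
Each $U_t(g)$ is unitary, and
\[
(U_t(g)U_t(h)\xi)(ghz)=w_t(g,hz)w_t(h,z)\cdot\xi(z)\cdot\bigl(w_0(g,hz)w_0(h,z)\bigr)^{-1}=(U_t(gh)\xi)(ghz),
\]
so $U_t$ is a unitary representation of $Q$. Let $\xi_0$ be the constant function $\delta_e$. Then $(U_t(g)\xi_0)(gz)=\delta_c$ with $c=w_t(g,z)w_0(g,z)^{-1}$, and $\|\delta_c-\delta_e\|^2=2$ for $c\neq e$, so
\[
\|U_t(g)\xi_0-\xi_0\|^2=2\,\mu^2\{z:w_t(g,z)\ne w_0(g,z)\}.
\]
Let $S,\kappa$ be as in the definition of property (T). As $S$ is finite, \eqref{eq:cont} gives an integer $m\ge1$ such that for $t=1/m$ the left side is less than $\kappa^2/4$ for all $g\in S$. Fix this $t$. By \eqref{eq:T} there is a $U_t$-invariant vector $\xi$, which we take to be a Borel function, with $\|\xi-\xi_0\|<1/2$. Invariance means that for all $g$ and a.e.\ $z$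
\begin{equation}\label{eq:xi}
\xi(gz)(c)=\xi(z)\bigl(w_t(g,z)^{-1}\,c\,w_0(g,z)\bigr)\qquad(c\in K).
\end{equation}

It remains to return from $\ell^2(K)$ to $K$. Let $D$ be the Borel set of $z$ for which $c\mapsto|\xi(z)(c)|$ attains its maximum at exactly one point $v(z)\in K$, and put $v=e$ off $D$. By \eqref{eq:xi}, the function $\xi(gz)$ is $\xi(z)$ composed with a permutation of $K$, so $D$ is invariant up to null sets. If $\|\xi(z)-\delta_e\|<1/2$, then $|\xi(z)(e)|>1/2>|\xi(z)(c)|$ for $c\ne e$, so $z\in D$. Such $z$ form a set of positive measure, since $\int\|\xi(z)-\delta_e\|^2\,d\mu^2<1/4$. Hence $D$ is conull. By \eqref{eq:xi} the maximum of $|\xi(gz)|$ is attained at the $c$ with $w_t(g,z)^{-1}c\,w_0(g,z)=v(z)$, which is \eqref{eq:v}.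

\emph{Step 3: from $t=1/m$ to $t=1$.} Replace $z$ by $\alpha_{jt}z$ in \eqref{eq:v}. Since $\alpha_{jt}$ preserves the measure and commutes with $g$, \eqref{eq:wt} gives
\[
v(\alpha_{jt}gz)=w_{(j+1)t}(g,z)\,v(\alpha_{jt}z)\,w_{jt}(g,z)^{-1}\qquad(0\le j<m).
\]
Let $V(z)=v(\alpha_{(m-1)t}z)\cdots v(\alpha_tz)\,v(z)$. In the product for $V(gz)$ the inner factors $w_{jt}(g,z)^{-1}w_{jt}(g,z)$, $0<j<m$, cancel, and $V(gz)=w_1(g,z)V(z)w_0(g,z)^{-1}$. By \eqref{eq:wt} this is \eqref{eq:V}.

\emph{Step 4: untwisting.} If $V(x,y)=a(y)b(x)$, then $V(x',y)^{-1}V(x,y)=b(x')^{-1}b(x)$ does not depend on $y$. So we consider the Borel set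
\[
R=\bigl\{(x,x',y,y')\in X^4:\ V(x',y)^{-1}V(x,y)=V(x',y')^{-1}V(x,y')\bigr\}
\]
and show that it is conull. By \eqref{eq:V}, the factor $w(g,y)$ cancels in
\[
V(gx',gy)^{-1}V(gx,gy)=w(g,x')\,V(x',y)^{-1}V(x,y)\,w(g,x)^{-1},
\]
and the same holds with $y'$ in place of $y$, for a.e.\ $(x,x',y,y')$. Both sides of the equation defining $R$ are multiplied by the same elements, so $R$ is invariant up to null sets. For fixed $x,x'$ put $\mu_c=\mu\{y:V(x',y)^{-1}V(x,y)=c\}$. The section of $R$ over $(x,x')$ has measure $\sum_{c\in K}\mu_c^2$, which is at least $1/|K|$ by the Cauchy--Schwarz inequality, because $\sum_c\mu_c=1$. So $R$ has positive measure, and therefore it is conull.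

By Fubini's theorem there is a pair $(x_0,y_0)$ such that $(x,x_0,y,y_0)\in R$ for a.e.\ $(x,y)$. This means
\[
V(x,y)=a(y)\,b(x)\quad\text{a.e.},\qquad a(y)=V(x_0,y),\qquad b(x)=V(x_0,y_0)^{-1}V(x,y_0),
\]
with $a$ and $b$ Borel. Inserting this in \eqref{eq:V} gives $a(gy)b(gx)=w(g,y)a(y)b(x)w(g,x)^{-1}$, that is,
\[
b(gx)\,w(g,x)\,b(x)^{-1}=a(gy)^{-1}\,w(g,y)\,a(y)\qquad\text{for a.e.\ }(x,y).
\]
Fixing a $y$ for which this holds for a.e.\ $x$, we see that the left side is a.e.\ equal to a constant $\rho(g)\in K$. For a.e.\ $x$,
\[
\rho(gh)=\bigl(b(ghx)w(g,hx)b(hx)^{-1}\bigr)\bigl(b(hx)w(h,x)b(x)^{-1}\bigr)=\rho(g)\rho(h),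
\]
so $\rho$ is a homomorphism, and $w(g,x)=b(gx)^{-1}\rho(g)b(x)$ a.e.
\end{proof}

Property (T) enters only in Step~2, and the cocycle of Example~\ref{ex:two} for $Q=\mathbb Z\times\mathbb Z/4\mathbb Z$ shows that it cannot be omitted. The map $T$ of that example, taken alone with $Q=\mathbb Z/4\mathbb Z$ and $\Gamma=\mathbb Z/2\mathbb Z$, shows that $\Gamma$ must be infinite.

\section{Realizations force subgroups; proof of Theorem~\ref{thm:main}}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:dictionary}(b)]
Let $w:Q\times X\to\operatorname{Sym}(k)$ be the cocycle of Lemma~\ref{lem:cocycle}. Since $X=(\{1,2,3\}^{\mathbb N})^\Gamma$ has nonatomic base, Proposition~\ref{prop:popa} gives a homomorphism $\rho:Q\to\operatorname{Sym}(k)$ and a Borel map $b$ with $w(q,x)=b(qx)^{-1}\rho(q)b(x)$ a.e. For $h\in F\setminus\{e\}$ we have $hx=x$, so $\rho(h)=b(x)w(h,x)b(x)^{-1}$ for a.e.\ $x$. Thus $\rho(h)$ is conjugate to a permutation without fixed points and has none itself: $F$ acts freely on $\{1,\dots,k\}$ through $\rho$. Let $C=\{q\in Q:\rho(q)(1)=1\}$. Then $C\cap F=1$, and $[Q:C]$ is the size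 of the orbit of $1$, which is at most $k$.

If $k=n$, the $F$-orbit of $1$ has $|F|=n$ elements, so it is all of $\{1,\dots,n\}$. For $q\in Q$ choose $h\in F$ with $\rho(h)(1)=\rho(q)(1)$; then $h^{-1}q\in C$, and $Q=FC$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $\tau$ be a generator of the factor $\mathbb Z/4\mathbb Z$, so that $F=\langle\tau^2\rangle$. The group $Q$ has property (T) by Section~\ref{sec:tools}, and $Q/F\cong SL_3(\mathbb Z)\times\mathbb Z/2\mathbb Z$ is infinite. Theorem~\ref{thm:dictionary}(a) gives the first assertion. A realization with $2$-to-one stabilizer map is $2$-to-one a.e., so by Theorem~\ref{thm:dictionary}(b) it yields a complement $C$ of $F$ in $Q$. Then $[Q:C]=|F|=2$, so $C$ is normal and $Q/C$ has order $2$. Hence $C$ contains every square, in particular $\tau^2$, contradicting $C\cap F=1$.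
\end{proof}

\begin{remark}\label{rem:min}
Parts (b) and (c) together show that, for $Q$ with property (T), the least $k$ for which $\nu_{Q,F}$ has a realization that is $k$-to-one a.e.\ is the least finite index of a subgroup $C\le Q$ with $C\cap F=1$, and that no such $k$ exists if there is no such $C$. In Theorem~\ref{thm:main} the subgroup $C=SL_3(\mathbb Z)$ has index $4$, so there is an ergodic $4$-to-one realization; as finite fibers have even size, $4$ is the least value.
\end{remark}

\begin{remark}\label{rem:hyp}
Part (b) fails without property (T). For $Q=\mathbb Z\times\mathbb Z/4\mathbb Z$ and $F=\langle\tau^2\rangle$ the argument with squares shows again that $F$ has no complement. But $W$ is an increasing union of finite groups and $Q$ is abelian, so $G$ is amenable, and the theorem of Thomas gives a $2$-to-one ergodic realization of $\nu_{Q,F}$. The same reasoning with $Q=\mathbb Z/4\mathbb Z$, which has property (T), shows that (b) fails for finite $\Gamma$; the construction and the proof of (a) do not use that $\Gamma$ is infinite.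
\end{remark}

\section{The groups $F$ that are always realizable}\label{sec:classification}

We prove Theorem~\ref{thm:class} in the order (3)$\Rightarrow$(1)$\Rightarrow$(2)$\Rightarrow$(3).

\subsection*{(3) implies (1)}
In Section~\ref{sec:intro} we saw that $N_G(H)$ acts canonically on $N_G(H)/H$ by conjugation, whereas a realization needs a simply transitive action. Condition (3) converts the first into the second. Let $C$ be a complement of $\operatorname{Inn}F$ in $\operatorname{Aut}F$, and let $\operatorname{Aut}F$ act on $\Omega=\operatorname{Aut}F/C$ by left multiplication. The subgroup $\operatorname{Inn}F$ acts transitively, since $\operatorname{Aut}F=\operatorname{Inn}F\cdot C$. It acts freely, since the stabilizer of $\phi C$ in the normal subgroup $\operatorname{Inn}F$ is $\operatorname{Inn}F\cap\phi C\phi^{-1}=\phi(\operatorname{Inn}F\cap C)\phi^{-1}=1$. As $Z(F)=1$, the map $F\to\operatorname{Inn}F$ is an isomorphism. So $F$ acts simply transitively on $\Omega$ through its inner automorphisms, and $|\Omega|=n$.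

A model of the argument is the direct proof that (3) implies (2): if $F\lhd L$, then $L$ acts on $\Omega$ through the conjugation homomorphism $L\to\operatorname{Aut}F$, the subgroup $F$ acts simply transitively, and the stabilizer in $L$ of a point of $\Omega$ is a complement of $F$. For an IRS the homomorphism $L\to\operatorname{Aut}F$ is replaced by a cocycle, and to define it we must identify $N_G(H)/H$ with $F$ in a Borel way.

Let $\nu$ be as in (1). Fix an enumeration $g_1,g_2,\dots$ of $G$. Call $g_i$ a \emph{leader} for $H$ if $g_i\in N_G(H)$ and $g_j^{-1}g_i\notin H$ for all $j<i$; the leaders are the least representatives of the cosets of $H$ in $N_G(H)$. The set $\{H:gHg^{-1}=H\}$ is closed, so being a leader is a Borel condition on $H$. Hence the set of $H$ with exactly $n$ leaders is Borel, and on it the leaders $r_1(H),\dots,r_n(H)$, in order, are Borel functions of $H$. So is the multiplication table that assigns to $(i,j)$ the index $l$ with $r_l(H)^{-1}r_i(H)r_j(H)\in H$. There are finitely many tables on $\{1,\dots,n\}$. Therefore $S=\{H:N_G(H)/H\cong F\}$ is Borel; it is invariant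 and $\nu$-conull. For each table of a group isomorphic to $F$ fix an isomorphism onto $F$. This gives isomorphisms $\iota_H:N_G(H)/H\to F$, $H\in S$, such that $\iota_H(r_i(H)H)$ is a Borel function of $H$ for each $i$.

For $g\in G$ and $H\in S$ let $H'=gHg^{-1}$, let $c_g:N_G(H)/H\to N_G(H')/H'$ be the isomorphism induced by conjugation with $g$, and put
\[
\Phi(g,H)=\iota_{H'}\circ c_g\circ\iota_H^{-1}\in\operatorname{Aut}F .
\]
It sends $\iota_H(r_i(H)H)$ to $\iota_{H'}(r_j(H')H')$, where $j$ is the index with $r_j(H')^{-1}g\,r_i(H)g^{-1}\in H'$, so it is Borel in $H$. From $c_{gh}=c_gc_h$ we get $\Phi(gh,H)=\Phi(g,hHh^{-1})\Phi(h,H)$ for all $g,h,H$. For $g\in N_G(H)$, the automorphism $\Phi(g,H)=\iota_Hc_g\iota_H^{-1}$ is conjugation by $\iota_H(gH)$.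

Let $Y=S\times\Omega$ with the product $\eta$ of $\nu$ and the uniform measure, and let
\[
g(H,\omega)=(gHg^{-1},\Phi(g,H)\omega).
\]
The cocycle identity makes this an action. On each of the finitely many Borel pieces of $S$ where $\Phi(g,\cdot)$ is constant, $g$ acts as the product of a $\nu$-preserving map and a permutation of $\Omega$, so $\eta$ is preserved. An element $g$ fixes $(H,\omega)$ if and only if $g\in N_G(H)$ and conjugation by $\iota_H(gH)$ fixes $\omega$. By freeness the latter means that this inner automorphism is trivial, that is, $\iota_H(gH)\in Z(F)=1$, that is, $g\in H$. So the stabilizer map is $(H,\omega)\mapsto H$; it is $n$-to-one and has distribution $\nu$.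

Finally, $N_G(H)$ acts transitively on $\{H\}\times\Omega$, because $\Phi(g,H)$ runs through $\operatorname{Inn}F$ as $g$ runs through $N_G(H)$. So an invariant measurable set $D\subseteq Y$ has the form $D'\times\Omega$ with $D'\subseteq S$ invariant and $\nu$-measurable. By Lemma~\ref{lem:null}(ii), $\eta(D)=\nu(D')\in\{0,1\}$, and the action is ergodic.

\subsection*{(1) implies (2)}
Suppose that $F\lhd L$ with $L$ finite and that $F$ has no complement in $L$. To apply Theorem~\ref{thm:dictionary}(b) we need an infinite quotient and property (T), so let $Q=L\times SL_3(\mathbb Z)$. It has property (T), $F$ is normal in $Q$, and $Q/F$ is infinite. Suppose that $C$ is a complement of $F$ in $Q$. Write $l\in L$ as $l=hc$ with $h\in F$ and $c\in C$. Then $c=h^{-1}l\in C\cap L$. So $L=F(C\cap L)$, and $C\cap L$ is a complement of $F$ in $L$, which is impossible. Hence $F$ has no complement in $Q$. By Theorem~\ref{thm:dictionary}(a) and (b), $\nu_{Q,F}$ is an ergodic IRS with $N_G(H)/H\cong F$ a.e.\ and with no $n$-to-one realization, so (1) fails.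

\subsection*{(2) implies (3)}
If $Z(F)=1$, then $\operatorname{Inn}F\cong F$ is normal in the finite group $\operatorname{Aut}F$, and (2) gives the splitting in (3). It remains to show that (2) fails if $Z(F)\ne1$. The model is $\mathbb Z/2\mathbb Z\lhd\mathbb Z/4\mathbb Z$: we adjoin to $F$ a central root of a central element, of an order so high that no element of $F$ can cancel it.

Choose a prime $p$ and $c\in Z(F)$ of order $p$. Choose $r\ge1$ such that the largest power of $p$ dividing the exponent of $F$ divides $p^r$. Let $\langle\tau\rangle$ be cyclic of order $p^{r+1}$ and put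
\[
L=(F\times\langle\tau\rangle)/D,\qquad D=\langle(c^{-1},\tau^{p^r})\rangle .
\]
Both $c^{-1}$ and $\tau^{p^r}$ are central of order $p$, so $D$ is central of order $p$ and meets $F\times1$ trivially. Thus $F$ embeds in $L$ as a normal subgroup, and $L/F\cong\langle\tau\rangle/\langle\tau^{p^r}\rangle$ is cyclic of order $p^r$, generated by the image of $\tau$. (For $F=\mathbb Z/2\mathbb Z$ and $r=1$, $L$ is cyclic of order $4$, generated by $\tau$, with $c=\tau^2$.) A complement of $F$ maps isomorphically onto $L/F$, so it contains an element that maps to the image of $\tau$ and has trivial $p^r$-th power. Such an element is the class of $(h,\tau)$ for some $h\in F$. Modulo $D$,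
\[
(h,\tau)^{p^r}=(h^{p^r},\tau^{p^r})\equiv(h^{p^r},\tau^{p^r})(c^{-1},\tau^{p^r})^{-1}=(h^{p^r}c,e),
\]
so $h^{p^r}=c^{-1}$. Write the order of $h$ as $p^sm$ with $p\nmid m$. Then $s\le r$ by the choice of $r$, so the order of $h^{p^r}$ divides $m$ and is prime to $p$, while $c^{-1}$ has order $p$. This contradiction shows that $L$ does not split over $F$, and the proof of Theorem~\ref{thm:class} is complete.

\section{No finite-to-one realization}\label{sec:deligne}

The examples $Q=L\times SL_3(\mathbb Z)$ have $|L|$-to-one realizations, by Theorem~\ref{thm:dictionary}(c) with $C=SL_3(\mathbb Z)$. More generally, if $Q$ is residually finite, choose for each $h\in F\setminus\{e\}$ a finite-index subgroup that omits $h$; the intersection $C$ has finite index and $C\cap F=1$, so a finite-to-one realization exists. For Theorem~\ref{thm:finite} we therefore need a group $Q$ with property (T) in which every finite-index subgroup meets $F$ nontrivially.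

Let $\widetilde{Sp}_4(\mathbb Z)$ be the preimage of $Sp_4(\mathbb Z)$ in the universal covering group of $Sp_4(\mathbb R)$. It is a central extension of $Sp_4(\mathbb Z)$ by $\mathbb Z$. Deligne's theorem \cite{Deligne} states that every finite-index subgroup of $\widetilde{Sp}_4(\mathbb Z)$ contains $2\mathbb Z$.

\begin{proof}[Proof of Theorem~\ref{thm:finite}]
Put
\[
Q=\widetilde{Sp}_4(\mathbb Z)/2n\mathbb Z,\qquad F=2\mathbb Z/2n\mathbb Z\cong\mathbb Z/n\mathbb Z .
\]
The central subgroup $\mathbb Z/2n\mathbb Z$ of $Q$ is finite with quotient $Sp_4(\mathbb Z)$, so $Q$ has property (T) by Section~\ref{sec:tools}. The subgroup $F$ is central, and $Q/F$ is infinite because it maps onto $Sp_4(\mathbb Z)$. By Theorem~\ref{thm:dictionary}(a), $\nu=\nu_{Q,F}$ is an ergodic IRS with $N_G(H)/H\cong\mathbb Z/n\mathbb Z$ a.e.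

Suppose that $\nu$ has a realization $(Y,\eta)$ whose stabilizer map $f$ has finite fibers over $\nu$-a.e.\ point. To apply (b) we need a constant fiber size. By Lemma~\ref{lem:null}(i) there is an invariant conull Borel set $E\subseteq\mathrm{Sub}_G$ over which all fibers are finite. By Lemma~\ref{lem:LN}(i), applied to $\{(H,y)\in E\times Y:f(y)=H\}$, the sets $E_k=\{H\in E:|f^{-1}(H)|=k\}$, $k\ge0$, are Borel. They partition $E$, and they are invariant because $f$ is equivariant. Also $\nu(E_0)=\eta(f^{-1}(E_0))=\eta(\emptyset)=0$. By ergodicity, $\nu(E_k)=1$ for some $k\ge1$, so $f$ is $k$-to-one a.e.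

Theorem~\ref{thm:dictionary}(b) now gives a finite-index subgroup $C\le Q$ with $C\cap F=1$. Its preimage in $\widetilde{Sp}_4(\mathbb Z)$ has finite index, so it contains $2\mathbb Z$ by Deligne's theorem, and $F\le C$. Then $F=C\cap F=1$, contradicting $n\ge2$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BHV}
Bekka, de la Harpe and Valette, \emph{Kazhdan's Property (T)}.

\bibitem{Deligne}
Deligne, \emph{Extensions centrales non r\'esiduellement finies de groupes arithm\'etiques}, C. R. Acad. Sci. Paris 287 (1978).

\bibitem{slides}
\emph{Some Open Problems On Invariant Random Subgroups}, \texttt{http://www.math.caltech.edu/\~{}logic/slides/2022-11-09.pdf}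

\end{thebibliography}
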